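\title{Finitely based varieties of residuated semilattices are not closed under finite joins}

\begin{abstract}
We show that the join of the varieties of residuated semilattices defined by $x^2\le x^3$ and by $x^2\wedge y^2\le xy$ has no finite equational basis. The proof uses finite integral residuated lattices $\mathbf A_n$ in which a failure of the first inequality and a failure of the second are $n$ conjugations apart. No $\mathbf A_n$ lies in the join, but their nonprincipal ultraproducts do. The argument works inside every variety that contains all $\mathbf A_n$, and also for residuated lattices. In the positive direction, we give an explicit basis for the join of any two finitely based varieties of residuated semilattices, and a condition on conjugates under which such joins are finitely based.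
\end{abstract}

\section{Introduction}

A \emph{residuated semilattice} is an algebra $\mathbf A=(A,\wedge,\cdot,\backslash,/,e)$ such that $(A,\wedge)$ is a semilattice, ordered by $a\le b\iff a\wedge b=a$, $(A,\cdot,e)$ is a monoid, and for all $a,b,c\in A$,
\begin{equation}\label{eq:res}
ab\le c\iff b\le a\backslash c\iff a\le c/b .
\end{equation}
Thus $a\backslash c$ is the largest $b$ with $ab\le c$, and $c/b$ is the largest $a$ with $ab\le c$. A lattice-ordered group is an example, with $a\backslash c=a^{-1}c$ and $c/b=cb^{-1}$; so is a Boolean algebra, with $ab=a\wedge b$, $e=1$ and $a\backslash c=c/a=\neg a\vee c$. We call $\mathbf A$ \emph{integral} if $e$ is its greatest element. A \emph{residuated lattice} is a residuated semilattice whose order is a lattice, with $\vee$ as an additional operation; it is \emph{bounded} if it has a top and a bottom element.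

For terms $s,s'$, the inequality $s\le s'$ abbreviates the equation $s\wedge s'=s$. A \emph{variety} is the class of all algebras of a given signature that satisfy a given set of equations, and it is \emph{finitely based} if a finite set suffices. The class $\mathbf{RS}$ of all residuated semilattices is a finitely based variety (Proposition~\ref{prop:RS}). The \emph{join} $\mathbf K_1+\mathbf K_2$ of two varieties is the smallest variety containing both; it is defined by the equations that hold in both.

The intersection of two finitely based varieties is finitely based: take the union of the bases. For the join there is no such recipe, since the equations common to two theories have no evident finite set of generators. The following problem comes from \cite{IRS}.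

\begin{quote}
\emph{Are the finitely based varieties of residuated semilattices closed under finite joins? That is, if $\mathbf K_1,\mathbf K_2\subseteq\mathbf{RS}$ are finitely based varieties, must $\mathbf K_1+\mathbf K_2$ be finitely based?}
\end{quote}

The simplest cases suggest a positive answer. Each $\mathbf K_i$ is defined over $\mathbf{RS}$ by one inequality $e\le p_i$, and we may take $p_1,p_2$ in disjoint variables. Members of $\mathbf K_1\cup\mathbf K_2$ satisfy ``$e\le p_1$ or $e\le p_2$''. With a join operation this disjunction yields the equation $(p_1\wedge e)\vee(p_2\wedge e)=e$, and without one the same condition is expressed by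
\[
\big((p_1\wedge e)\backslash w\big)\wedge\big((p_2\wedge e)\backslash w\big)\le w .
\]
If $\mathbf K_1,\mathbf K_2$ are commutative, this identity and commutativity define $\mathbf K_1+\mathbf K_2$ over $\mathbf{RS}$. In general $p_i\wedge e$ has to be replaced by its iterated \emph{conjugates}, the analogs of the group conjugates $c^{-1}ac$. This produces an infinite sequence $\Sigma_0,\Sigma_1,\dots$ of finite sets of identities that axiomatizes the join (Theorem~\ref{thm:B}). For lattice-ordered groups the sequence may be cut at $\Sigma_1$, because a conjugate of a conjugate is a conjugate. It cannot always be cut, and the answer to the problem is negative. Let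
\[
\mathbf V_1=\{\mathbf A\in\mathbf{RS}:\mathbf A\models x^2\le x^3\},\qquad
\mathbf V_2=\{\mathbf A\in\mathbf{RS}:\mathbf A\models x^2\wedge y^2\le xy\}.
\]

\begin{theorem}\label{thm:A}
The varieties $\mathbf V_1$ and $\mathbf V_2$ are finitely based, but $\mathbf V_1+\mathbf V_2$ is not.
\end{theorem}

The failure persists under strong additional identities, and it is not caused by the absence of $\vee$.

\begin{theorem}\label{thm:Aplus}
There are finite integral bounded residuated lattices $\mathbf A_n$ $(n\ge1)$, all satisfying
\[
x\le e,\qquad x^3=x^4,\qquad (xy)^2=(yx)^2,\qquad x^2y^2=y^2x^2,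
\]
such that for every subvariety $\mathbf U$ of $\mathbf{RS}$ containing all $\mathbf A_n$, the join $(\mathbf U\cap\mathbf V_1)+(\mathbf U\cap\mathbf V_2)$ is not finitely based. Hence, if such a $\mathbf U$ is finitely based, for instance the variety of integral residuated semilattices with any of the listed identities, then the finitely based subvarieties of $\mathbf U$ are not closed under finite joins. The same holds in the signature of residuated lattices, also with a constant for the bottom element.
\end{theorem}

In the first statement the $\mathbf A_n$ are taken without $\vee$. In the last one, $\mathbf{RS}$ is replaced by the variety of residuated lattices (with a bottom constant, if one is present), and $\mathbf V_1,\mathbf V_2$ by its subvarieties defined by the same two inequalities.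

The algebra $\mathbf A_n$ is built on a path with vertices $0,\dots,n$. The inequality of $\mathbf V_1$ can fail only at vertex $0$, that of $\mathbf V_2$ only at vertex $n$, and each operation carries information along at most one edge. An identity with $n$ nested conjugations carries the failure at $0$ to $n$ and shows $\mathbf A_n\notin\mathbf V_1+\mathbf V_2$. In an ultraproduct the two ends of the path are infinitely far apart, and the algebra embeds in a product of a member of $\mathbf V_1$ and a member of $\mathbf V_2$.

Section~\ref{sec:prelim} collects the standard facts, and Section~\ref{sec:sigma} introduces the identities $\Sigma_k$ and states Theorem~\ref{thm:B}. Sections~\ref{sec:An}--\ref{sec:ultra} prove Theorems~\ref{thm:A} and~\ref{thm:Aplus} without using Theorem~\ref{thm:B}, which is proved in Section~\ref{sec:B}.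

\section{Preliminaries}\label{sec:prelim}

\subsection*{Arithmetic} For $\mathbf A\in\mathbf{RS}$ let $A^-=\{a\in A:a\le e\}$.

\begin{lemma}\label{lem:arith}
Let $\mathbf A\in\mathbf{RS}$ and $a,b,c\in A$.
\begin{enumerate}
\item[(1)] $a(a\backslash c)\le c$, $(c/a)a\le c$, $b\le a\backslash(ab)$ and $b\le(ba)/a$.
\item[(2)] The maps $b\mapsto ab$, $b\mapsto ba$, $c\mapsto a\backslash c$ and $c\mapsto c/a$ are monotone.
\item[(3)] $e\backslash c=c=c/e$, and $a\le c\iff e\le a\backslash c\iff e\le c/a$.
\item[(4)] If $a\in A^-$, then $ab\le b$ and $ba\le b$. In particular, $A^-$ is closed under products.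
\end{enumerate}
\end{lemma}

\begin{proof}
We treat $\backslash$; reversing all products gives the statements for $/$. For (1), apply \eqref{eq:res} to $a\backslash c\le a\backslash c$ and to $ab\le ab$. For (2), if $b\le b'$ then $b\le b'\le a\backslash(ab')$, so $ab\le ab'$; if $c\le c'$ then $a(a\backslash c)\le c'$, so $a\backslash c\le a\backslash c'$. For (3), $b\le e\backslash c\iff eb\le c$, and $e\le a\backslash c\iff ae\le c$. Item (4) follows from (2).
\end{proof}

\begin{proposition}\label{prop:RS}
$\mathbf{RS}$ is defined by the semilattice and monoid equations, the inequalities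
\[
x(y\wedge z)\le xy,\qquad x\backslash(y\wedge z)\le x\backslash y,\qquad x(x\backslash y)\le y,\qquad y\le x\backslash(xy),
\]
and their mirror images $(y\wedge z)x\le yx$, $(y\wedge z)/x\le y/x$, $(y/x)x\le y$, $y\le(yx)/x$.
\end{proposition}

\begin{proof}
These inequalities hold in $\mathbf{RS}$ by Lemma~\ref{lem:arith}(1),(2). Conversely, assume them. If $ab\le c$, then $b\le a\backslash(ab)=a\backslash(c\wedge ab)\le a\backslash c$. If $b\le a\backslash c$, then $ab=a\big((a\backslash c)\wedge b\big)\le a(a\backslash c)\le c$. The mirror images give $ab\le c\iff a\le c/b$ in the same way.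
\end{proof}

By Lemma~\ref{lem:arith}(3), an equation $s=s'$ is equivalent over $\mathbf{RS}$ to $e\le(s\backslash s')\wedge(s'\backslash s)$, and finitely many inequalities $e\le p^{(1)},\dots,e\le p^{(r)}$ are equivalent to $e\le p^{(1)}\wedge\dots\wedge p^{(r)}$. So the finitely based subvarieties of $\mathbf{RS}$ are exactly those defined over $\mathbf{RS}$ by one inequality $e\le p$. For $\mathbf V_1$ and $\mathbf V_2$ we use $e\le q_1$ and $e\le q_2$, where
\begin{equation}\label{eq:q}
q_1=x^2\backslash x^3,\qquad q_2=(y_1^2\wedge y_2^2)\backslash(y_1y_2).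
\end{equation}

\begin{lemma}\label{lem:finite}
Let $L$ be a finite lattice with bottom $0$ and a commutative monoid multiplication such that $c0=0$ and $c(d\vee d')=cd\vee cd'$ for all $c,d,d'$. Then $L$ is a residuated lattice, with $c\backslash d=d/c=\bigvee\{v:cv\le d\}$.
\end{lemma}

\begin{proof}
The set $\{v:cv\le d\}$ is finite and contains $0$, so its join $v_0$ satisfies $cv_0\le d$. If $v\le v_0$, then $cv\le cv\vee cv_0=cv_0\le d$.
\end{proof}

In commutative algebras we write $c\to d$ for $c\backslash d=d/c$.

\subsection*{Joins and ultraproducts} Varieties are closed under subalgebras, direct products and quotients by congruences. If $\theta_1,\theta_2$ are congruences of $\mathbf A$ whose intersection is the identity relation, then $a\mapsto([a]_{\theta_1},[a]_{\theta_2})$ embeds $\mathbf A$ in $\mathbf A/\theta_1\times\mathbf A/\theta_2$. This is our only tool for membership in a join: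
\begin{equation}\label{eq:split}
\theta_1\cap\theta_2=\mathrm{id},\quad\mathbf A/\theta_1\in\mathbf K_1,\quad\mathbf A/\theta_2\in\mathbf K_2\quad\Longrightarrow\quad\mathbf A\in\mathbf K_1+\mathbf K_2 .
\end{equation}

An \emph{ultrafilter} $\mathcal U$ on $\{1,2,\dots\}$ is a family of subsets that is closed under supersets and finite intersections and contains exactly one of each set and its complement. It is \emph{nonprincipal} if it contains every cofinite set; such ultrafilters exist. A property holds for \emph{almost all} $n$ if the set of $n$ having it is in $\mathcal U$. The \emph{ultraproduct} $\prod_n\mathbf A_n/\mathcal U$ is the quotient of $\prod_n\mathbf A_n$ that identifies $c$ and $d$ when $c(n)=d(n)$ for almost all $n$. \L o\'s's theorem states that a first-order sentence holds in the ultraproduct if and only if it holds in $\mathbf A_n$ for almost all $n$.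

\begin{lemma}\label{lem:los}
Let $\mathbf K$ be a variety in any signature. If $\mathbf A_n\notin\mathbf K$ for all $n$ but $\prod_n\mathbf A_n/\mathcal U\in\mathbf K$, then $\mathbf K$ is not finitely based.
\end{lemma}

\begin{proof}
If $\mathbf K$ had a finite basis, the conjunction of the universal closures of its equations would be one first-order sentence. It would hold in the ultraproduct, hence in some $\mathbf A_n$, and this $\mathbf A_n$ would lie in $\mathbf K$.
\end{proof}

\section{Identities that hold in a join}\label{sec:sigma}

Let $\mathbf K_1,\mathbf K_2$ be defined over $\mathbf{RS}$ by $e\le p_1$ and $e\le p_2$. To see which identities to look for, suppose that $\mathbf A$ splits as in \eqref{eq:split}. Then $\theta_i$ identifies every value of $p_i\wedge e$ with $e$. Let $a,b\in A^-$ with $a\mathrel{\theta_1}e$ and $b\mathrel{\theta_2}e$, and let $c\in A^-$ be an upper bound of $a$ and $b$. Then $c=c\wedge e\mathrel{\theta_1}c\wedge a=a\mathrel{\theta_1}e$, and in the same way $c\mathrel{\theta_2}e$, so $c=e$. We need an equational form of this conclusion, and a supply of elements that $\theta_i$ is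 forced to identify with $e$.

\begin{lemma}\label{lem:orth}
For $\mathbf A\in\mathbf{RS}$ and $a,b\in A^-$ the following are equivalent.
\begin{enumerate}
\item[(i)] $(a\backslash w)\wedge(b\backslash w)\le w$ for all $w\in A$.
\item[(ii)] For all $v,w\in A$, if $av\le w$ and $bv\le w$, then $v\le w$.
\item[(iii)] $e$ is the only upper bound of $\{a,b\}$ in $A^-$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:res}, $v\le(a\backslash w)\wedge(b\backslash w)$ if and only if $av\le w$ and $bv\le w$; this gives (i)$\Leftrightarrow$(ii). If (ii) holds and $a,b\le c\le e$, then $v=e$, $w=c$ gives $c=e$. If (iii) holds and $av,bv\le w$, then $(w/v)\wedge e$ is an upper bound of $\{a,b\}$ in $A^-$, so $e\le w/v$ and $v\le w$.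
\end{proof}

When these conditions hold we call $a$ and $b$ \emph{orthogonal} and write $a\perp b$. The relation is symmetric, $e\perp b$ for every $b\in A^-$, and $a\perp a$ only for $a=e$. If the order is a lattice, $a\perp b$ means $a\vee b=e$.

For $a\in A^-$ and $c\in A$ put
\[
\lambda_c(a)=(c\backslash ac)\wedge e,\qquad\rho_c(a)=(ca/c)\wedge e .
\]
These are the largest elements of $A^-$ that can replace $a$ on the other side of $c$:
\begin{equation}\label{eq:conj}
c\,\lambda_c(a)\le ac,\qquad\rho_c(a)\,c\le ca .
\end{equation}
A \emph{conjugate of depth $k$} of $a$ is the result of applying $k$ maps of the form $\lambda_c$ or $\rho_c$, with arbitrary parameters $c$, to $a$; an \emph{iterated conjugate} is a conjugate of some depth $k\ge0$. By Lemma~\ref{lem:arith}(3),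
\begin{equation}\label{eq:conje}
\lambda_e(a)=a\quad(a\in A^-),\qquad\lambda_c(e)=\rho_c(e)=e .
\end{equation}
So a conjugate of depth at most $k$ is also a conjugate of depth $k$, and all conjugates of $e$ equal $e$. The latter gives the supply we asked for: a congruence that identifies $a$ with $e$ identifies $\lambda_c(a)$ with $\lambda_c(e)=e$ and $\rho_c(a)$ with $\rho_c(e)=e$, and so every iterated conjugate of $a$ with $e$.

\begin{definition}\label{def:sigma}
Let $p_1,p_2$ be terms in disjoint variables, and let $z_1,z_2,\dots$, $z'_1,z'_2,\dots$, $w$ be further distinct variables. Let $\gamma$ run over the $2^k$ terms $\mu_k(\cdots\mu_1(p_1\wedge e)\cdots)$ with $\mu_i\in\{\lambda_{z_i},\rho_{z_i}\}$, and $\delta$ over the $2^k$ terms $\mu'_k(\cdots\mu'_1(p_2\wedge e)\cdots)$ with $\mu'_i\in\{\lambda_{z'_i},\rho_{z'_i}\}$. Then $\Sigma_k=\Sigma_k(p_1,p_2)$ is the finite set of all identities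
\[
(\gamma\backslash w)\wedge(\delta\backslash w)\le w .
\]
\end{definition}

\begin{lemma}\label{lem:sigma}
Let $\mathbf K_i$ be defined over $\mathbf{RS}$ by $e\le p_i$ $(i=1,2)$, and let $\mathbf A\in\mathbf{RS}$.
\begin{enumerate}
\item[(1)] $\mathbf A\models\Sigma_k$ if and only if every depth-$k$ conjugate of a value of $p_1\wedge e$ is orthogonal to every depth-$k$ conjugate of a value of $p_2\wedge e$.
\item[(2)] $\Sigma_{k+1}$ implies $\Sigma_k$ over $\mathbf{RS}$.
\item[(3)] $\mathbf K_1+\mathbf K_2\models\Sigma_k$ for all $k$.
\end{enumerate}
\end{lemma}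

\begin{proof}
(1) The terms $\gamma$, $\delta$, $w$ have pairwise disjoint variables, so their values can be chosen independently; use Lemma~\ref{lem:orth}(i). (2) This follows from (1), since conjugates of depth $k$ are conjugates of depth $k+1$. (3) In $\mathbf K_i$ the only value of $p_i\wedge e$ is $e$, its conjugates equal $e$, and $e$ is orthogonal to everything in $A^-$. So $\Sigma_k$ holds in $\mathbf K_1$ and in $\mathbf K_2$, hence in the join.
\end{proof}

These identities suffice. Say that $\mathbf A\in\mathbf{RS}$ \emph{satisfies} $(\mathrm C_k)$ if, for each $a\in A^-$, each depth-$(k+1)$ conjugate of $a$ lies above some finite product of depth-$k$ conjugates of $a$.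

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Let $\mathbf K_1,\mathbf K_2$ be finitely based subvarieties of $\mathbf{RS}$, defined over $\mathbf{RS}$ by $e\le p_1$ and $e\le p_2$ with $p_1,p_2$ in disjoint variables. Then $\bigcup_k\Sigma_k$ axiomatizes $\mathbf K_1+\mathbf K_2$ over $\mathbf{RS}$. Hence $\mathbf K_1+\mathbf K_2$ is finitely based if and only if some $\Sigma_k$ implies all $\Sigma_l$ over $\mathbf{RS}$.
\item[(2)] Let $\mathbf W$ be a subvariety of $\mathbf{RS}$ for which there is $k$ such that every member of $\mathbf W$ satisfies $(\mathrm C_k)$. Then the finitely based subvarieties of $\mathbf W$ are closed under finite joins.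
\end{enumerate}
\end{theorem}

\begin{example}\label{ex:Ck}
Commutative residuated semilattices satisfy $(\mathrm C_0)$: from $ca=ac$ and $a\le e$ we get $a\le\lambda_c(a)$ and $a\le\rho_c(a)$. By Theorem~\ref{thm:Aplus}, commutativity cannot be weakened in Theorem~\ref{thm:B}(2) to $(xy)^2=(yx)^2$ together with $x^2y^2=y^2x^2$, even for integral residuated semilattices with $x^3=x^4$.

Lattice-ordered groups form the subvariety defined by $x(x\backslash e)=e$: this identity makes the monoid a group, and inversion, being order-reversing, turns meets into joins. They satisfy $(\mathrm C_1)$. Indeed $\lambda_c(a)=c^{-1}ac$ and $\rho_c(a)=\lambda_{c^{-1}}(a)$ for $a\le e$, and $\lambda_d(\lambda_c(a))=\lambda_{cd}(a)$.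
\end{example}

In an arbitrary residuated semilattice, \eqref{eq:conj} gives $cd\,\lambda_d(\lambda_c(a))\le c\,\lambda_c(a)\,d\le acd$, so
\begin{equation}\label{eq:compose}
\lambda_d(\lambda_c(a))\le\lambda_{cd}(a).
\end{equation}
For $(\mathrm C_1)$ one would want the opposite inequality. A counterexample to the problem must exploit this gap: it needs conjugating elements whose repeated action is strong while their products act weakly.

\section{The algebras $\mathbf A_n$}\label{sec:An}

\subsection*{Three components} We need an algebra in $\mathbf V_2$ but not in $\mathbf V_1$, one in $\mathbf V_1$ but not in $\mathbf V_2$, and one in both. All three will be finite commutative integral residuated lattices with top $1$ (the unit), bottom $0$, and a \emph{greatest non-unit} $\kappa$, meaning that $c\ne1\iff c\le\kappa$. Every chain satisfies $x^2\wedge y^2\le xy$, because $x\le y$ gives $x^2\le xy$ and $y\le x$ gives $y^2\le xy$; so the second algebra cannot be a chain.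

\begin{itemize}
\item $\mathbf 2=\{1>0\}$ with $cd=c\wedge d$. Here $\kappa=0$.
\item $\mathbf P=\{1>t>t^2>t^3=0\}$ with $t^0=1$ and $t^it^l=t^{\min(i+l,3)}$. Here $\kappa=t$.
\item $\mathbf Q=\{0,u,f,g,j,1\}$ with $0<u<f,g<j<1$, $f\wedge g=u$ and $f\vee g=j$ (Figure~\ref{fig:path}). The element $1$ is the identity, $f^2=fj=f$, $g^2=gj=g$, $j^2=j$, multiplication is commutative, and all other products of non-units, among them $fg$ and $uj$, are $0$. Here $\kappa=j$.
\end{itemize}

\begin{lemma}\label{lem:comp}
$\mathbf 2$, $\mathbf P$, $\mathbf Q$ are commutative integral residuated lattices satisfying $x^3=x^4$, and in each of them $cd=1$ if and only if $c=d=1$. Moreover, $\mathbf 2$ and $\mathbf Q$ satisfy $x^2=x^3$, $\mathbf 2$ and $\mathbf P$ satisfy $x^2\wedge y^2\le xy$, and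
\[
t^2\to t^3=t\ \text{ in }\mathbf P,\qquad(f^2\wedge g^2)\to fg=u\to0=j\ \text{ in }\mathbf Q .
\]
\end{lemma}

\begin{proof}
In $\mathbf P$ both bracketings of $t^it^lt^r$ equal $t^{\min(i+l+r,3)}$. In the chains $\mathbf 2$ and $\mathbf P$ multiplication is monotone, hence preserves binary joins, and $0$ is absorbing, so Lemma~\ref{lem:finite} applies. Both satisfy $x^2\wedge y^2\le xy$ as chains; $\mathbf 2$ is idempotent, and in $\mathbf P$ every non-unit has $c^3=c^4=0$. Since $t^2t=0$ and $t^2\cdot1\ne0$, we have $t^2\to t^3=t$.

For $\mathbf Q$, let $D=\{0,f,g,j\}$. In the induced order $D$ is a four-element Boolean lattice; its joins are those of $Q$, but its meet $\sqcap$ has $f\sqcap g=0$. Let $\pi:Q\setminus\{1\}\to D$ fix $D$ and send $u$ to $0$. The multiplication of non-units is $cd=\pi(c)\sqcap\pi(d)$. This product lies in $D$, so both bracketings of a product of three non-units equal $\pi(c)\sqcap\pi(d)\sqcap\pi(d')$; if a factor is $1$, associativity is trivial. Also $cd\le\pi(c)\le c$. The map $\pi$ preserves joins, since it is monotone and $f,g$ is the only incomparable pair, with $\pi(f\vee g)=j=\pi(f)\vee\pi(g)$.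 For non-units $c,d,d'$, distributivity of $D$ now gives $c(d\vee d')=cd\vee cd'$. If $c=1$ this is trivial, and if $d'=1$ then $c(d\vee1)=c=cd\vee c$. As $c0=0$, Lemma~\ref{lem:finite} applies. For $c\ne1$ we have $c^2=c^3=c^4=\pi(c)$. Finally $f^2\wedge g^2=f\wedge g=u$, $fg=0$, and $u\to0=j$ because $uj=0$ and $u\cdot1=u$.

In all three algebras $cd\le c\wedge d$ by integrality, so $cd=1$ forces $c=d=1$.
\end{proof}

The product $\mathbf P\times\mathbf Q$ lies in $\mathbf V_1+\mathbf V_2$. We now add an element that couples its two factors.

\begin{example}[the case $n=1$]\label{ex:A1}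
Let $B=P\times Q$, with elements $b=(b_0,b_1)$ and $e=(1,1)$. Place two new elements $0_M<z$ below all of $B$, let $0_M$ be absorbing, $z^2=0_M$, and
\[
bz=\begin{cases}z&\text{if }b_0=1,\\0_M&\text{otherwise,}\end{cases}\qquad
zb=\begin{cases}z&\text{if }b_1=1,\\0_M&\text{otherwise.}\end{cases}
\]
So $z$ sees $\mathbf P$ on its left and $\mathbf Q$ on its right. By Proposition~\ref{prop:An} below this is an integral residuated lattice $\mathbf A_1$, and residuals of elements of $B$ are computed coordinatewise.

At depth $0$ nothing goes wrong. If a variable takes a value in $\{0_M,z\}$, its square is $0_M$, the inequality in question holds, and $q_1$ or $q_2$ takes the value $e$. On $B$, the values of $q_1$ have the form $(c,1)$ and those of $q_2$ the form $(1,d)$, by Lemma~\ref{lem:comp}. Since $(c,1)\vee(1,d)=e$, we have $\mathbf A_1\models\Sigma_0(q_1,q_2)$.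

At depth $1$ the coupling shows. For $x=(t,1)$ the value of $q_1$ is $(t^2\to t^3,1)=(t,1)$. Now $(t,1)z=0_M$, and $zv\le0_M$ holds exactly when $v\in\{0_M,z\}$ or $v\in B$ with $v_1\ne1$. The largest such $v$ is $(1,j)$, so $\lambda_z(t,1)=(1,j)$. But $(1,j)$ is also the value of $q_2$ at $y_1=(1,f)$, $y_2=(1,g)$, and it is not orthogonal to itself. So $\Sigma_1(q_1,q_2)$ fails, and $\mathbf A_1\notin\mathbf V_1+\mathbf V_2$ by Lemma~\ref{lem:sigma}(3). In terms of congruences: one whose quotient is in $\mathbf V_1$ must identify $(t,1)$, hence $(1,j)$, with $e$, and one whose quotient is in $\mathbf V_2$ must do the same with $(1,j)$.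
\end{example}

One conjugation carries the defect of $\mathbf P$ over to $\mathbf Q$. To defeat every finite basis we make the way longer by inserting copies of $\mathbf 2$, which satisfy both inequalities and only pass the defect on.

\subsection*{The construction} Fix $n\ge1$. Put $\mathbf C_0=\mathbf P$, $\mathbf C_n=\mathbf Q$ and $\mathbf C_i=\mathbf 2$ for $0<i<n$, and let $\kappa_i$ be the greatest non-unit of $\mathbf C_i$. Let
\[
B=\prod_{i=0}^nC_i,\qquad M=\{0,1\}^{\{0,\dots,n-1\}},\qquad A_n=B\sqcup M .
\]
We call $B$ and $M$ the two \emph{parts} of $A_n$. Each part is ordered coordinatewise, and every element of $M$ lies below every element of $B$. This is a lattice with top $e=(1,\dots,1)\in B$ and bottom $0_M=(0,\dots,0)\in M$; meets and joins are coordinatewise within each part, and $b\wedge m=m$, $b\vee m=b$. Here and below $b,b'\in B$ and $m,m'\in M$. The product $bb'\in B$ is coordinatewise, $mm'=0_M$, and $bm,mb\in M$ are given by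
\[
(bm)_i=1\iff b_i=1\text{ and }m_i=1,\qquad(mb)_i=1\iff m_i=1\text{ and }b_{i+1}=1 .
\]
Figure~\ref{fig:path} shows how the coordinates are arranged. The rule $mm'=0_M$ creates the gap in \eqref{eq:compose}: conjugation by a product of two elements of $M$ is conjugation by $0_M$, which sends everything to $e$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (one) at (0,2.8) {$1$};
\node (j) at (0,2.1) {$j$};
\node (f) at (-0.6,1.4) {$f$};
\node (g) at (0.6,1.4) {$g$};
\node (u) at (0,0.7) {$u$};
\node (zero) at (0,0) {$0$};
\draw (one)--(j)--(f)--(u)--(zero);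
\draw (j)--(g)--(u);
\node[circle,draw] (v0) at (3,1.4) {$\mathbf P$};
\node[circle,draw] (v1) at (5,1.4) {$\mathbf 2$};
\node[circle,draw] (v2) at (7,1.4) {$\mathbf 2$};
\node[circle,draw] (v3) at (9,1.4) {$\mathbf Q$};
\draw[->] (v0)--node[above] {$m_0$} (v1);
\draw[->] (v1)--node[above] {$m_1$} (v2);
\draw[->] (v2)--node[above] {$m_2$} (v3);
\foreach \i in {0,1,2,3} \node at (3+2*\i,0.7) {$b_{\i}$};
\end{tikzpicture}
\caption{Left: the order of $\mathbf Q$. Right: the coordinates of $\mathbf A_3=B\sqcup M$. An element $b\in B$ has a coordinate $b_i$ at each vertex, in the algebra written there; an element $m\in M$ has a coordinate $m_i\in\{0,1\}$ at each edge. Multiplying $m$ by $b$ on the left sets $m_i$ to $0$ when the coordinate of $b$ at the tail of edge $i$ is not $1$; multiplying on the right does so when the coordinate at the head is not $1$.}\label{fig:path}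
\end{figure}

\begin{proposition}\label{prop:An}
$\mathbf A_n$ is a finite integral bounded residuated lattice. Its residuals are $b\backslash b'=b'/b=(b_i\to b'_i)_i\in B$, $m\backslash b=b/m=e$, and the elements $b\backslash m,\ m/b\in M$ and $m\backslash m',\ m'/m\in B$ given by
\[
\begin{array}{ll}
(b\backslash m)_i=\begin{cases}m_i&\text{if }b_i=1,\\1&\text{otherwise,}\end{cases}
&(m\backslash m')_i=\begin{cases}\kappa_i&\text{if }i\ge1,\ m_{i-1}=1,\ m'_{i-1}=0,\\1&\text{otherwise,}\end{cases}\\[5ex]
(m/b)_i=\begin{cases}m_i&\text{if }b_{i+1}=1,\\1&\text{otherwise,}\end{cases}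
&(m'/m)_i=\begin{cases}\kappa_i&\text{if }i<n,\ m_i=1,\ m'_i=0,\\1&\text{otherwise.}\end{cases}
\end{array}
\]
\end{proposition}

\begin{proof}
The element $e$ is an identity, since all its coordinates are $1$. For associativity we distinguish the number of factors in $M$. With none, the product is coordinatewise. With one, Lemma~\ref{lem:comp} gives $(bb')_i=1\iff b_i=b'_i=1$. Hence coordinate $i$ of both $(bb')m$ and $b(b'm)$ is $1$ exactly when $b_i=b'_i=m_i=1$; of both $m(bb')$ and $(mb)b'$ exactly when $m_i=b_{i+1}=b'_{i+1}=1$; and of both $(bm)b'$ and $b(mb')$ exactly when $b_i=m_i=b'_{i+1}=1$. With two or three factors in $M$, both bracketings give $0_M$, because a product with a factor in $M$ lies in $M$, a product of two elements of $M$ is $0_M$, and $0_M$ is absorbing.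

For the left residuals we show that the stated element $c\backslash d$ satisfies $cv\le d\iff v\le c\backslash d$ for all $v\in A_n$.

\emph{$b\backslash b'$.} For $v\in M$ both sides hold, as $bv$ and $v$ lie in $M$, below $B$. For $v\in B$ the equivalence holds in each coordinate.

\emph{$b\backslash m$.} For $v\in B$ both sides fail, as no element of $B$ lies below an element of $M$. For $v\in M$, $bv\le m$ says that $v_i\le m_i$ whenever $b_i=1$.

\emph{$m\backslash b$.} Always $mv\in M$, so $mv\le b$, and always $v\le e$.

\emph{$m\backslash m'$.} For $v\in M$ both sides hold, as $mv=0_M$. For $v\in B$, $mv\le m'$ says that $v_{i+1}\ne1$, that is, $v_{i+1}\le\kappa_{i+1}$, whenever $m_i=1$ and $m'_i=0$.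

For the right residuals we need $vc\le d\iff v\le d/c$. The cases $b'/b$ and $b/m$ are those of $b\backslash b'$ and $m\backslash b$ with the products reversed. For $m/b$, both sides fail when $v\in B$, and for $v\in M$, $vb\le m$ says that $v_i\le m_i$ whenever $b_{i+1}=1$. For $m'/m$, both sides hold when $v\in M$, and for $v\in B$, $vm\le m'$ says that $v_i\le\kappa_i$ whenever $m_i=1$ and $m'_i=0$.
\end{proof}

The greatest non-units are used exactly for $m\backslash m'$ and $m'/m$: the condition $v_i\ne1$ must have a largest solution, or the residual would not exist.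

The next two lemmas contain all that the ultraproduct argument uses about $\mathbf A_n$: operations act locally, and the two inequalities fail only at the ends of the path.

\begin{lemma}[locality]\label{lem:local}
Let $\circ\in\{\wedge,\vee,\cdot,\backslash,/\}$ and $c,d\in A_n$. The part containing $c\circ d$ depends only on the parts containing $c$ and $d$. Given these parts, coordinate $i$ of $c\circ d$ depends only on the coordinates of $c$ and $d$ with indices in $\{i-1,i,i+1\}$.
\end{lemma}

\begin{proof}
Each formula above specifies the part of the result from the parts of the arguments. The elements $mm'$, $m\backslash b$, $b/m$ are constant. Coordinate $i$ of $mb$ and of $m/b$ depends on $m_i$ and $b_{i+1}$, and coordinate $i$ of $m\backslash m'$ on $m_{i-1}$ and $m'_{i-1}$ (it is $1$ for $i=0$). In all remaining cases it depends on coordinate $i$ of the arguments at most.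
\end{proof}

\begin{lemma}\label{lem:ends}
Let $c,d\in A_n$.
\begin{enumerate}
\item[(1)] $d^2$ and $d^2\wedge d^3$ lie in the same part and agree at all indices $i>0$.
\item[(2)] $c^2\wedge d^2$ and $c^2\wedge d^2\wedge cd$ lie in the same part and agree at all indices $i<n$.
\item[(3)] $\mathbf A_n$ satisfies $x\le e$, $x^3=x^4$, $(xy)^2=(yx)^2$ and $x^2y^2=y^2x^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $d\in M$, both elements are $0_M$. If $d\in B$, both are in $B$, and $\mathbf C_i\in\{\mathbf 2,\mathbf Q\}$ satisfies $x^2=x^3$ for $i>0$.

(2) If $c$ or $d$ is in $M$, its square is the bottom $0_M$, so both elements are $0_M$. If $c,d\in B$, both are in $B$, and $\mathbf C_i\in\{\mathbf P,\mathbf 2\}$ satisfies $x^2\wedge y^2\le xy$ for $i<n$.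

(3) The element $e$ is the top. On $B$ the other identities hold because $B$ is commutative and each $\mathbf C_i$ satisfies $x^3=x^4$. If a variable takes a value in $M$, each side of these identities is a product with at least two factors in $M$, hence $0_M$.
\end{proof}

\begin{remark}
The squares on the left sides of the two inequalities keep $M$ from producing failures. An inequality such as $x\le x^2$ would fail at $z=(1,\dots,1)\in M$ along the whole path, since $z$ and $z\wedge z^2=0_M$ differ at every index.
\end{remark}

\section{No $\mathbf A_n$ lies in the join}\label{sec:fail}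

With $q_1,q_2$ as in \eqref{eq:q}, define terms $\gamma_0=q_1\wedge e$ and $\gamma_{k+1}=\lambda_z(\gamma_k)$, where $z$ is one new variable, and let $\varepsilon_n$ be the identity
\[
(\gamma_n\backslash w)\wedge\big((q_2\wedge e)\backslash w\big)\le w .
\]

\begin{proposition}\label{prop:fail}
The identity $\varepsilon_n$ follows from $\Sigma_n(q_1,q_2)$ over $\mathbf{RS}$, so it holds in $\mathbf V_1+\mathbf V_2$. It fails in $\mathbf A_n$. Hence $\mathbf A_n\notin\mathbf V_1+\mathbf V_2$ for every $n\ge1$.
\end{proposition}

\begin{proof}
A value of $\gamma_n$ is a depth-$n$ conjugate of a value of $q_1\wedge e$, and a value of $q_2\wedge e$ is a depth-$n$ conjugate of itself by \eqref{eq:conje}. So the first sentence follows from Lemma~\ref{lem:sigma}(1),(3).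

In $\mathbf A_n$ take $z=(1,\dots,1)\in M$ and, in $B$,
\[
x=(t,1,\dots,1),\quad y_1=(1,\dots,1,f),\quad y_2=(1,\dots,1,g),\quad w=(1,\dots,1,j).
\]
Since $\mathbf A_n$ is integral, meets with $e$ change nothing. We claim that, for $0\le k\le n$, the element $\gamma_k$ lies in $B$, has coordinate $\kappa_k$ at index $k$, and $1$ elsewhere. For $k=0$, Lemma~\ref{lem:comp} gives $\gamma_0=(t^2\to t^3,1,\dots,1)=(t,1,\dots,1)$. If the claim holds for some $k<n$, then $\gamma_kz\in M$ has coordinate $0$ exactly at index $k$, and Proposition~\ref{prop:An} shows that $\gamma_{k+1}=z\backslash(\gamma_kz)$ has $\kappa_{k+1}$ at index $k+1$ and $1$ elsewhere. Thus $\gamma_n=(1,\dots,1,j)=w$. Also $q_2=(1,\dots,1,u\to0)=w$. The left side of $\varepsilon_n$ is therefore $w\backslash w=e$, and $e\not\le w$.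
\end{proof}

\section{An ultraproduct in the join}\label{sec:ultra}

To apply \eqref{eq:split} we would like to forget the coordinate $0$, where the first inequality fails, and separately the coordinate $n$. For $k\ge0$ define equivalence relations on $A_n$ (the dependence on $n$ is suppressed):
\begin{itemize}
\item $c\mathrel{\alpha_k}d$ if $c,d$ lie in the same part and agree at all indices $>k$;
\item $c\mathrel{\beta_k}d$ if $c,d$ lie in the same part and agree at all indices $<n-k$.
\end{itemize}
The difficulty is that $\alpha_0$ is not a congruence of $\mathbf A_n$: in the last proof $\gamma_0\mathrel{\alpha_0}e$, but $\lambda_z(\gamma_0)$ and $\lambda_z(e)=e$ differ at index $1$. The disagreement, however, spreads by only one index per operation.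

\begin{lemma}\label{lem:alpha}
\begin{enumerate}
\item[(1)] $\alpha_k\subseteq\alpha_{k+1}$ and $\beta_k\subseteq\beta_{k+1}$.
\item[(2)] If $c\mathrel{\alpha_k}c'$ and $d\mathrel{\alpha_k}d'$, then $(c\circ d)\mathrel{\alpha_{k+1}}(c'\circ d')$ for $\circ\in\{\wedge,\vee,\cdot,\backslash,/\}$. The same holds for $\beta$.
\item[(3)] If $n>2k$, then $\alpha_k\cap\beta_k$ is the identity relation on $A_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
Item (1) holds because fewer indices are tested as $k$ grows. For (2) use Lemma~\ref{lem:local}: if $i>k+1$ then $i-1,i,i+1>k$, and if $i<n-k-1$ then $i-1,i,i+1<n-k$. For (3), an index $i$ that is not $>k$ satisfies $i\le k<n-k$.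
\end{proof}

By (1) and (2) the unions $\bigcup_k\alpha_k$ and $\bigcup_k\beta_k$ are congruences of $\mathbf A_n$, but each of them collapses $B$ and $M$ to points. In an ultraproduct we can let $k$ be arbitrary and still keep it small compared with $n$.

\begin{proposition}\label{prop:ultra}
Let $\mathcal U$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$ and $\mathbf A=\prod_n\mathbf A_n/\mathcal U$. There are congruences $\Theta,\Psi$ of the residuated lattice $\mathbf A$ such that $\Theta\cap\Psi=\mathrm{id}$, $\mathbf A/\Theta\models x^2\le x^3$ and $\mathbf A/\Psi\models x^2\wedge y^2\le xy$.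
\end{proposition}

\begin{proof}
For $c,d\in\prod_nA_n$ with classes $[c],[d]\in A$ define
\begin{align*}
[c]\mathrel\Theta[d]&\iff\text{there is $k$ such that }c(n)\mathrel{\alpha_k}d(n)\text{ for almost all }n,\\
[c]\mathrel\Psi[d]&\iff\text{there is $k$ such that }c(n)\mathrel{\beta_k}d(n)\text{ for almost all }n.
\end{align*}
Finitely many properties that each hold for almost all $n$ hold jointly for almost all $n$. Hence the definitions do not depend on the representatives. The relations are reflexive and symmetric. Given two instances of $\Theta$, with witnesses $k$ and $l$, Lemma~\ref{lem:alpha}(1) allows us to use $\max(k,l)$ for both. This witness gives transitivity, and $\max(k,l)+1$ gives compatibility with each operation by Lemma~\ref{lem:alpha}(2). The same argument applies to $\Psi$, so both are congruences.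

Suppose $[c]$ and $[d]$ are related by both $\Theta$ and $\Psi$. Then there is one $k$ such that $c(n)\mathrel{(\alpha_k\cap\beta_k)}d(n)$ for almost all $n$. As $\mathcal U$ is nonprincipal, $n>2k$ for almost all $n$, so $c(n)=d(n)$ for almost all $n$ by Lemma~\ref{lem:alpha}(3), and $[c]=[d]$.

By Lemma~\ref{lem:ends}(1), $d(n)^2\mathrel{\alpha_0}d(n)^2\wedge d(n)^3$ for all $n$, so $[d]^2\mathrel\Theta[d]^2\wedge[d]^3$ and $\mathbf A/\Theta\models x^2\le x^3$. By Lemma~\ref{lem:ends}(2), $c(n)^2\wedge d(n)^2\mathrel{\beta_0}c(n)^2\wedge d(n)^2\wedge c(n)d(n)$ for all $n$, so $\mathbf A/\Psi\models x^2\wedge y^2\le xy$.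
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:Aplus}]
The properties of the $\mathbf A_n$ are Proposition~\ref{prop:An} and Lemma~\ref{lem:ends}(3). Let $\mathbf U\subseteq\mathbf{RS}$ be a variety containing all $\mathbf A_n$, and let $\mathbf J=(\mathbf U\cap\mathbf V_1)+(\mathbf U\cap\mathbf V_2)$. The algebras $\mathbf A$, $\mathbf A/\Theta$, $\mathbf A/\Psi$ of Proposition~\ref{prop:ultra} are quotients of $\prod_n\mathbf A_n$ and so lie in $\mathbf U$. Thus $\mathbf A/\Theta\in\mathbf U\cap\mathbf V_1$ and $\mathbf A/\Psi\in\mathbf U\cap\mathbf V_2$, and $\mathbf A\in\mathbf J$ by \eqref{eq:split}. Since $\mathbf J\subseteq\mathbf V_1+\mathbf V_2$, no $\mathbf A_n$ lies in $\mathbf J$ by Proposition~\ref{prop:fail}. By Lemma~\ref{lem:los}, $\mathbf J$ is not finitely based. If $\mathbf U$ is finitely based, then so are $\mathbf U\cap\mathbf V_1$ and $\mathbf U\cap\mathbf V_2$, each by one more inequality. The case $\mathbf U=\mathbf{RS}$, with Proposition~\ref{prop:RS}, is Theorem~\ref{thm:A}.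

In the richer signatures, interpret the bottom constant in $\mathbf A_n$ as $0_M$. The relations $\Theta,\Psi$ are compatible with $\vee$, and constants impose no condition on congruences, so $\mathbf A\in\mathbf J$ as before. The identity $\varepsilon_n$ holds in every residuated lattice satisfying one of the two inequalities, because it does not involve $\vee$; so it holds in $\mathbf J$, and $\mathbf A_n\notin\mathbf J$. Lemma~\ref{lem:los} applies in any signature.
\end{proof}

\section{A basis for the join}\label{sec:B}

We prove Theorem~\ref{thm:B}. Given $\mathbf A\models\bigcup_k\Sigma_k$, we must construct congruences as in \eqref{eq:split}. The identities $\Sigma_k$ speak about elements of $A^-$, so we first show how a suitable subset of $A^-$ determines a congruence. Throughout, $\mathbf A\in\mathbf{RS}$.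

A \emph{normal filter} is a set $F\subseteq A^-$ that contains $e$, is closed under products and under all $\lambda_c,\rho_c$ $(c\in A)$, and is upward closed in $A^-$. Write $a\sqsubseteq_Fb$ if $ha\le b$ for some $h\in F$.

\begin{lemma}\label{lem:filter}
Let $F,G$ be normal filters and write $\sqsubseteq$ for $\sqsubseteq_F$.
\begin{enumerate}
\item[(1)] $a\sqsubseteq b$ if and only if $ah\le b$ for some $h\in F$.
\item[(2)] $\theta_F=\{(a,b):a\sqsubseteq b\text{ and }b\sqsubseteq a\}$ is a congruence of $\mathbf A$.
\item[(3)] In $\mathbf A/\theta_F$, $[a]\le[b]$ if and only if $a\sqsubseteq b$; and $[e]\le[c]$ if and only if $c\wedge e\in F$.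
\item[(4)] If $F\cap G=\{e\}$, then $\theta_F\cap\theta_G=\mathrm{id}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By \eqref{eq:conj}, $a\lambda_a(h)\le ha$ and $\rho_a(h)a\le ah$. This is the only use of closure under conjugation.

(2) The relation $\sqsubseteq$ contains $\le$ (take $h=e$), and it is transitive, since $ha\le b$ and $h'b\le c$ give $h'ha\le c$. So $\theta_F$ is an equivalence relation. Let $a\sqsubseteq b$ and $c\sqsubseteq d$.

\emph{Meets.} Let $ha\le b$ and $h'c\le d$. By Lemma~\ref{lem:arith}(4), $hh'a\le ha\le b$ and $hh'c\le h'c\le d$. So $hh'(a\wedge c)\le b\wedge d$, and $a\wedge c\sqsubseteq b\wedge d$.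

\emph{Products.} Here both forms of $\sqsubseteq$ are needed. From $ha\le b$ we get $hac\le bc$, so $ac\sqsubseteq bc$. From $ch'\le d$, which (1) provides, we get $bch'\le bd$, so $bc\sqsubseteq bd$. Hence $ac\sqsubseteq bd$.

\emph{Residuals.} The law \eqref{eq:res} holds for $\sqsubseteq$. Indeed $vv'h\le w\iff v'h\le v\backslash w$ gives $vv'\sqsubseteq w\iff v'\sqsubseteq v\backslash w$ by (1), and $hvv'\le w\iff hv\le w/v'$ gives $vv'\sqsubseteq w\iff v\sqsubseteq w/v'$. Now $a(b\backslash c)\sqsubseteq b(b\backslash c)\le c\sqsubseteq d$ yields $b\backslash c\sqsubseteq a\backslash d$, and $(c/b)a\sqsubseteq(c/b)b\le c\sqsubseteq d$ yields $c/b\sqsubseteq d/a$.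

If $a\mathrel{\theta_F}b$ and $c\mathrel{\theta_F}d$, these implications apply with $a,b$ and with $c,d$ in either order, and they give compatibility with all four operations.

(3) Since $a\wedge b\le a$, we have $[a]\le[b]$ if and only if $a\sqsubseteq a\wedge b$. This implies $a\sqsubseteq b$; conversely, $ha\le b$ and $ha\le a$ give $ha\le a\wedge b$. For $a=e$, the condition $e\sqsubseteq c$ says that $h\le c\wedge e$ for some $h\in F$, which by upward closure means $c\wedge e\in F$.

(4) Let $ha\le b$ and $h'a\le b$ with $h\in F$, $h'\in G$. Then $(b/a)\wedge e$ lies above $h$ and $h'$, hence in $F\cap G$. So $e\le b/a$ and $a\le b$. If $(a,b)\in\theta_F\cap\theta_G$, this applies to $(a,b)$ and to $(b,a)$.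
\end{proof}

Next we describe a normal filter containing a given set concretely enough for $\Sigma_k$ to control it. The point is that conjugations can be pushed inside products.

\begin{lemma}\label{lem:gen}
The maps $\mu\in\{\lambda_c,\rho_c\}$ are monotone on $A^-$, and $\mu(a_1\cdots a_r)\ge\mu(a_1)\cdots\mu(a_r)$ for all $r\ge0$ and $a_1,\dots,a_r\in A^-$. For $S\subseteq A^-$, the set $F(S)$ of all elements of $A^-$ lying above some finite (possibly empty) product of iterated conjugates of members of $S$ is a normal filter containing $S$.
\end{lemma}

\begin{proof}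
Monotonicity follows from Lemma~\ref{lem:arith}(2). By \eqref{eq:conj}, $c\lambda_c(a)\lambda_c(b)\le ac\lambda_c(b)\le abc$ and $\rho_c(a)\rho_c(b)c\le\rho_c(a)cb\le cab$. As products of elements of $A^-$ lie in $A^-$, this gives $\mu(a)\mu(b)\le\mu(ab)$. Induction gives the inequality for $r\ge1$, and $r=0$ is $\mu(e)=e$. The set $F(S)$ contains $e$ and $S$, is upward closed in $A^-$, and is closed under products by monotonicity of multiplication. If $d\ge a_1\cdots a_r$ with iterated conjugates $a_i$ of members of $S$, then $\mu(d)\ge\mu(a_1)\cdots\mu(a_r)$, and the $\mu(a_i)$ are again such conjugates.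
\end{proof}

The identities $\Sigma_k$ concern single conjugates, while $F(S)$ involves their products. Orthogonality passes to products.

\begin{lemma}\label{lem:prod}
If $a_1,\dots,a_r,b_1,\dots,b_s\in A^-$ $(r,s\ge0)$ and $a_i\perp b_l$ for all $i,l$, then $a_1\cdots a_r\perp b_1\cdots b_s$.
\end{lemma}

\begin{proof}
Since $\perp$ is symmetric and $e\perp b$, induction reduces the claim to this: if $a_1\perp b$ and $a_2\perp b$, then $a_1a_2\perp b$. We use Lemma~\ref{lem:orth}(ii). Let $a_1a_2v\le w$ and $bv\le w$. Then $b(a_2v)\le bv\le w$ because $a_2\le e$, so $a_1\perp b$ gives $a_2v\le w$. Together with $bv\le w$ and $a_2\perp b$ this gives $v\le w$.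
\end{proof}

Now let $\mathbf K_i,p_i,\Sigma_k$ be as in Theorem~\ref{thm:B}(1).

\begin{lemma}\label{lem:key}
If $\mathbf A\models\bigcup_l\Sigma_l$, or if $\mathbf A$ satisfies $(\mathrm C_k)$ and $\Sigma_k$ for some $k$, then $\mathbf A\in\mathbf K_1+\mathbf K_2$.
\end{lemma}

\begin{proof}
Let $S_i$ be the set of values of $p_i\wedge e$ in $\mathbf A$, and $F_i=F(S_i)$. We choose sets $T_i\subseteq A^-$ such that every element of $F_i$ lies above a finite product of members of $T_i$, and every member of $T_1$ is orthogonal to every member of $T_2$.

In the first case let $T_i$ consist of all iterated conjugates of members of $S_i$. A member of $T_1$ and a member of $T_2$ are conjugates of a common depth $l$, by \eqref{eq:conje}, so they are orthogonal by Lemma~\ref{lem:sigma}(1).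

In the second case let $T_i$ consist of the depth-$k$ conjugates of members of $S_i$; orthogonality is Lemma~\ref{lem:sigma}(1). It remains to show that every conjugate of depth $l$ of an element $a\in A^-$ lies above a finite product of depth-$k$ conjugates of $a$. For $l\le k$ it is itself such a conjugate. A conjugate of depth $l+1>k$ has the form $\mu(d)$ with $d$ of depth $l$. By induction $d\ge a_1\cdots a_r$ with $a_i$ of depth $k$, so $\mu(d)\ge\mu(a_1)\cdots\mu(a_r)$ by Lemma~\ref{lem:gen}, and $(\mathrm C_k)$ applies to each $\mu(a_i)$.

In both cases an element of $F_1\cap F_2$ is an upper bound in $A^-$ of two products that are orthogonal by Lemma~\ref{lem:prod}, so it equals $e$ by Lemma~\ref{lem:orth}(iii). By Lemma~\ref{lem:filter}(4), $\theta_{F_1}\cap\theta_{F_2}=\mathrm{id}$. Every value of $p_i$ in $\mathbf A/\theta_{F_i}$ is the class of a value $c$ of $p_i$ in $\mathbf A$, and $c\wedge e\in S_i\subseteq F_i$. So $\mathbf A/\theta_{F_i}\in\mathbf K_i$ by Lemma~\ref{lem:filter}(3), and \eqref{eq:split} applies.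
\end{proof}

In particular, if $\mathbf K_1,\mathbf K_2$ lie in a variety whose members satisfy $(\mathrm C_k)$, then their join is defined within that variety by $\Sigma_k$ alone. With Example~\ref{ex:Ck} this gives the statements on commutative algebras and lattice-ordered groups in the introduction.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) The first statement is Lemma~\ref{lem:sigma}(3) together with Lemma~\ref{lem:key}. Let $\Gamma_0$ be the finite basis of $\mathbf{RS}$ from Proposition~\ref{prop:RS}. If $\Sigma_k$ implies all $\Sigma_l$ over $\mathbf{RS}$, then $\Gamma_0\cup\Sigma_k$ is a finite basis of the join. Conversely, let $\Gamma$ be a finite basis of the join. It follows from $\Gamma_0\cup\bigcup_l\Sigma_l$. By the compactness theorem, a first-order consequence of a set of sentences is a consequence of a finite subset, so $\Gamma$ follows from $\Gamma_0\cup\Sigma_0\cup\dots\cup\Sigma_k$ for some $k$, and from $\Gamma_0\cup\Sigma_k$ by Lemma~\ref{lem:sigma}(2). Since $\Gamma$ implies every $\Sigma_l$, so does $\Gamma_0\cup\Sigma_k$.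

(2) By induction it suffices to treat two finitely based varieties $\mathbf K_1,\mathbf K_2\subseteq\mathbf W$. Their join is defined by $\Sigma_k$ within $\mathbf W$, but $\mathbf W$ is not assumed to be finitely based. We therefore replace it by a finitely based variety $\mathbf W'\supseteq\mathbf W$ whose members still satisfy $(\mathrm C_k)$.

Let $\mathbf F$ be the $\mathbf W$-free algebra on $x,z_1,\dots,z_{k+1}$: the algebra of terms in these variables modulo the equations valid in $\mathbf W$. It lies in $\mathbf W$, and an inequality between such terms holds in $\mathbf W$ if and only if it holds between their classes in $\mathbf F$. Let $\tau$ be one of the $2^{k+1}$ terms $\mu_{k+1}(\cdots\mu_1(x\wedge e)\cdots)$ with $\mu_i\in\{\lambda_{z_i},\rho_{z_i}\}$. Apply $(\mathrm C_k)$ in $\mathbf F$ to the class of $x\wedge e$, and represent the parameters of the resulting depth-$k$ conjugates by terms. This gives an inequality $\sigma_1\cdots\sigma_r\le\tau$ valid in $\mathbf W$, where each $\sigma_i$ is obtained from $x\wedge e$ by $k$ conjugations whose parameters are terms. Let $\mathbf W'$ be defined over $\mathbf{RS}$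 by these $2^{k+1}$ inequalities. If $\mathbf A\in\mathbf W'$ and $a\in A^-$, every depth-$(k+1)$ conjugate of $a$ is the value of some $\tau$ under an assignment with $x\mapsto a$, and the values of the $\sigma_i$ are then depth-$k$ conjugates of $a$. So $\mathbf A$ satisfies $(\mathrm C_k)$.

By Lemma~\ref{lem:key}, every member of $\mathbf W'$ satisfying $\Sigma_k$ lies in $\mathbf K_1+\mathbf K_2$. Conversely, $\mathbf K_1+\mathbf K_2\subseteq\mathbf W\subseteq\mathbf W'$, and the join satisfies $\Sigma_k$. So $\Gamma_0$, the inequalities defining $\mathbf W'$, and $\Sigma_k$ form a finite basis of $\mathbf K_1+\mathbf K_2$.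
\end{proof}

\begin{remark}
The conditions of Theorem~\ref{thm:B} can be read off directly in $\mathbf A_n$. For $b\in B$ let $\mathrm{supp}(b)=\{i:b_i\ne1\}$. If $c\in B$, then $\lambda_c(b),\rho_c(b)\ge b$, since $cb=bc$. If $c\in M$, Proposition~\ref{prop:An} shows that $\lambda_c(b),\rho_c(b)\in B$ with $\mathrm{supp}(\lambda_c(b))\subseteq\mathrm{supp}(b)+1$ and $\mathrm{supp}(\rho_c(b))\subseteq\mathrm{supp}(b)-1$. So a conjugation moves the support by at most one step.

By Lemma~\ref{lem:ends} and its proof, the values of $q_1$ and $q_2$ lie in $B$, with supports in $\{0\}$ and $\{n\}$. Their depth-$k$ conjugates have supports in $\{0,\dots,k\}$ and $\{n-k,\dots,n\}$. For $n>2k$ these sets are disjoint, the joins equal $e$, and $\mathbf A_n\models\Sigma_k(q_1,q_2)$. As $\mathbf A_n\not\models\Sigma_n(q_1,q_2)$ by Proposition~\ref{prop:fail}, no $\Sigma_k$ implies all $\Sigma_l$, and Theorem~\ref{thm:B}(1) gives a second proof of Theorem~\ref{thm:A}. Also, $(\mathrm C_k)$ fails in $\mathbf A_n$ for $n>k$: an element above a product of depth-$k$ conjugates of $(t,1,\dots,1)$ has support in $\{0,\dots,k\}$, while the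 depth-$(k+1)$ conjugate $\gamma_{k+1}$ of Section~\ref{sec:fail} has support $\{k+1\}$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{IRS}
\emph{Irreducible residuated semilattices and finitely based varieties},
\texttt{https://www.du.edu/\allowbreak nsm/\allowbreak departments/\allowbreak mathematics/\allowbreak media/\allowbreak documents/\allowbreak preprints/\allowbreak m0720.pdf}.
\end{thebibliography}
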